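# A $k^{3/2}$ bound for the lengths of the $k$ shortest geodesics between two points

## 1. Geodesics between two points and bounds without curvature

Throughout, $M=M^n$ is a closed connected Riemannian manifold of dimension $n\ge 2$ and diameter $d$.

**Definition 1 (geodesics from $p$ to $q$).** A geodesic from $p$ to $q$ is a constant-speed geodesic $\gamma:[0,1]\to M$ with $\gamma(0)=p$ and $\gamma(1)=q$; it need not be minimizing. If $p=q$, the constant geodesic is counted. Two geodesics are distinct if they are distinct as parametrized maps. In particular a geodesic loop and its reverse are distinct, and so are a loop and its iterates.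

Example. Let $M$ be the round unit sphere $S^n$, so $d=\pi$, and let $\mathrm{dist}(p,q)=\theta\in(0,\pi)$. All geodesics from $p$ to $q$ lie on the one great circle through $p$ and $q$. Going one way they have lengths $\theta+2\pi j$, going the other way $2\pi-\theta+2\pi j$, for $j\ge0$. Sorted by length, the $k$-th one has length $\theta+(k-1)\pi$ if $k$ is odd and $k\pi-\theta$ if $k$ is even. Both numbers are larger than $(k-1)\pi=(k-1)d$. If instead $p=q$, there are the constant geodesic and infinitely many geodesic loops of length $2\pi=2d$.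

**Definition 2 (admissible function).** A function $f(n,\cdot):\mathbb Z_{>0}\to(0,\infty)$ is admissible in dimension $n$ if for every closed Riemannian $n$-manifold $M$ of diameter $d$, every $p,q\in M$ and every positive integer $k$ there are at least $k$ distinct geodesics from $p$ to $q$ of length $\le f(n,k)\,d$.

Example. It is known that $f(n,k)=4nk^2$ is admissible. In the other direction, the sphere above shows that every admissible $f$ satisfies $f(n,k)>k-1$ for all $k$. Such a bound is called curvature-free, because apart from $n$ and $k$ it involves only $d$.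

**Definition 3 (slower than quadratic).** $f(n,\cdot)$ grows slower than a quadratic function of $k$ if $f(n,k)=o(k^2)$, that is, $f(n,k)/k^2\to0$ as $k\to\infty$.

Example. $k^{3/2}$ grows slower than quadratically; $k^2/100$ does not.

Now the question, from “Length of Geodesics and Quantitative Morse Theory on Loop Spaces.” (https://archive.mpim-bonn.mpg.de/id/eprint/834/1/preprint_2009_72.pdf). It was conjectured that in general there is no curvature-free bound $f(n,k)\,d$ for the lengths of the $k$ shortest geodesics with $f$ growing slower than a quadratic function of $k$; this was expected at least for all $n>3$. Precisely: is it true that for every $n>3$ no function $f(n,k)=o(k^2)$ is admissible in dimension $n$? The answer is no.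

**Theorem A.** For every $n\ge2$ there is $f(n,\cdot)$ with $f(n,k)/k^2\to0$ such that for every closed connected Riemannian $n$-manifold $M$ of diameter $d$, all $p,q\in M$ and all $k\ge1$, there are at least $k$ distinct geodesics from $p$ to $q$ of length $\le f(n,k)d$.

**Theorem B.** One may take $f(n,k)=10^{11}\,n\,k^{3/2}$.

**Remark C.** No $f$ with $f(n,k)\le k-1$ for some $k$ is admissible, by the example after Definition 1. So the optimal exponent of $k$ lies in $[1,3/2]$. It is not determined here.

Theorem B contains Theorem A. We nevertheless prove Theorem A first, by a softer argument, because it shows where simple connectedness must be used.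

## 2. The case $k=1$ and the passage to the universal cover

For $k=1$ a minimizing geodesic has length $\le d$. For larger $k$ the next easy source of geodesics is the fundamental group. On a flat torus $\mathbb R^n/\mathbb Z^n$, for example, the geodesics from $p$ to $q$ are the images of the segments from one lift $\tilde p$ to all points of $\tilde q+\mathbb Z^n$. The same idea reduces everything to simply connected manifolds.

**Proposition 1.** Let $n\ge2$ and let $g:\mathbb Z_{>0}\to(0,\infty)$ be such that on every closed simply connected Riemannian $n$-manifold of diameter $D$ any two points are joined, for each $k\ge1$, by at least $k$ distinct geodesics of length $\le g(k)D$. Then on every closed connected $M^n$ of diameter $d$ any two points are joined, for each $k\ge 1$, by at least $k$ distinct geodesics of length $\le f(k)d$, where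
$$f(k)=\max\Big(2k,\ \max_{1\le N\le k}2N\,g(\lceil k/N\rceil)\Big).$$
More precisely, if $N=|\pi_1(M)|>k$, the bound $2kd$ holds, and if $N\le k$, the bound $2N\,g(\lceil k/N\rceil)\,d$ holds.

*Proof.* Let $\tilde M\to M$ be the universal cover and $\tilde p$ a lift of $p$. Geodesics from $\tilde p$ to the various lifts of $q$ correspond bijectively to geodesics from $p$ to $q$, with the same lengths. Every point of $\tilde M$ is within $d$ of a lift of $q$ (lift a minimizing geodesic). We first note:

(1) If $\varepsilon>0$ and some minimizing geodesic starting at $x\in\tilde M$ has length $\ge(2d+\varepsilon)(j-1)$, then there are $j$ distinct lifts of $q$ within distance $(2d+\varepsilon)(j-1)+d$ of $x$.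

Indeed, take the $j$ points on it at distances $0,2d+\varepsilon,\dots,(j-1)(2d+\varepsilon)$ from $x$. The closed $d$-balls around them are disjoint, and each contains a lift of $q$.

Let $N>k$ (possibly $N=\infty$). If all lifts of $q$ are within $2kd$ of $\tilde p$, there are more than $k$ of them. Otherwise some minimizing geodesic from $\tilde p$ to a lift has length $>2kd$. Choose $\varepsilon>0$ with $\varepsilon(k-1)\le d$; then $(2d+\varepsilon)(k-1)+d\le 2kd$, and (1) with $j=k$ gives $k$ lifts within $2kd$. In both cases minimizing geodesics to $k$ lifts give $k$ geodesics of length $\le2kd$.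

Let $N\le k$. Then $\tilde M$ is closed and simply connected; let $D$ be its diameter. Apply (1) to a geodesic realizing $D$, with $j=\lfloor D/(2d+\varepsilon)\rfloor+1$. There are only $N$ lifts, so $N\ge j>D/(2d+\varepsilon)$. Letting $\varepsilon\to0$ gives $D\le2Nd$. Between $\tilde p$ and each of the $N$ lifts of $q$ there are $\lceil k/N\rceil$ geodesics of length $\le g(\lceil k/N\rceil)D\le2N g(\lceil k/N\rceil)d$. Together these are $N\lceil k/N\rceil\ge k$ geodesics. $\square$

From here on, **$M$ is simply connected and $d=1$** (rescale), except where Proposition 1 is applied. The injectivity radius is $\iota$, and $p,q\in M$.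

## 3. Homotopies through paths of bounded length

Paths are Lipschitz maps $[0,1]\to M$, $L$ denotes length, and $\alpha\beta$ means first $\alpha$, then $\beta$.

**Definition 4 (the relation $\sim_T$).** For paths $\alpha,\beta$ with the same endpoints, $\alpha\sim_T\beta$ means that there is a Lipschitz homotopy $h:[0,1]^2\to M$ rel endpoints from $\alpha$ to $\beta$ with $L(h_s)\le T$ for all $s$.

Example. On the round sphere of diameter $1$, let $\alpha$ be a great circle through $p$ (length $2$). Tilt its plane about the tangent line of $\alpha$ at $p$. The sections are circles through $p$ of length $\le2$, which shrink to $p$. So $\alpha\sim_21$, where $1$ denotes the constant loop at $p$.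

The relation $\sim_T$ is an equivalence relation on the paths of length $\le T$ between given endpoints. It becomes weaker as $T$ grows, and $\alpha\sim_T\beta$ implies $\alpha^{-1}\sim_T\beta^{-1}$. It does not see a monotone Lipschitz reparametrization $\alpha\circ\phi$ ($\phi(0)=0$, $\phi(1)=1$), since $\alpha\circ((1-s)\mathrm{id}+s\phi)$ is a homotopy through paths of the same length. Every path is such a reparametrization of its constant-speed version, with $\phi(t)=L(\alpha|_{[0,t]})/L(\alpha)$. So the parametrization of a product is immaterial. Two rules are used constantly.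

* (R1) If $\alpha\sim_T\alpha'$, then $\gamma\alpha\delta\sim_{T+L(\gamma)+L(\delta)}\gamma\alpha'\delta$. We call $\gamma,\delta$ the context.
* (R2) $\delta\gamma\gamma^{-1}\delta'\sim_T\delta\delta'$ for $T=L(\delta)+2L(\gamma)+L(\delta')$; shrink $\gamma$ to its initial pieces.

**The finite-dimensional model.** This turns geodesics into critical points. For $c>0$ choose $N\ge2$ with $c/\sqrt N<\iota/2$. Let
$$\mathbb B=\{(x_0=p,x_1,\dots,x_N=q):\mathrm{dist}(x_{i-1},x_i)<\iota\},\qquad E(x)=N\sum_{i=1}^N\mathrm{dist}(x_{i-1},x_i)^2,$$
and $Q_a=\{E\le a^2\}$. Then $\mathbb B$ is open in $M^{N-1}$ and $E$ is smooth on it. For $a\le c$, points of $Q_a$ have $\mathrm{dist}(x_{i-1},x_i)\le a/\sqrt N<\iota/2$, so $Q_a$ is compact. Let $\gamma_x$ be the broken geodesic with $\gamma_x(i/N)=x_i$, minimal and of constant speed on each $[\frac{i-1}N,\frac iN]$. By Cauchy–Schwarz $L(\gamma_x)\le E(x)^{1/2}$. By the first variation formula, the gradient of $E$ in the $x_i$-direction is a multiple of the jump of $\dot\gamma_x$ at $i/N$. So $x$ is critical if and only if $\gamma_x$ is a constant-speed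 geodesic, and then $E(x)=L(\gamma_x)^2$. Distinct critical points give distinct geodesics.

**Lemma 2.** Let $\ell<T$. The number of $\sim_T$-classes of paths from $p$ to $q$ that contain a path of length $\le\ell$ is finite, and is at most the number of geodesics from $p$ to $q$ of length $\le\ell$.

*Proof.* Use the model with $c=T$.

(i) Let $\alpha$ be a constant-speed path with $L(\alpha)\le\ell$, and $x_i=\alpha(i/N)$. Since $\mathrm{dist}(x_{i-1},x_i)\le\ell/N$, $x\in Q_\ell$. We claim $\alpha\sim_\ell\gamma_x$. For $s\in[0,1]$ replace each piece $\alpha|[\frac{i-1}N,\frac{i-1+s}N]$ by the minimal geodesic. Lengths do not exceed $\ell$. The homotopy is Lipschitz: with $v(s)=\exp_{x_{i-1}}^{-1}\alpha(\frac{i-1+s}N)$, so $|v(s)|\le Cs$ and $v$ is Lipschitz, the replaced piece is $\exp_{x_{i-1}}(\frac\tau sv(s))$ with $0\le\tau=Nt-i+1\le s$. The derivatives of $\frac\tau sv(s)$ are $v(s)/s$ and, for almost every $s$, $-\frac{\tau}{s^2}v(s)+\frac\tau sv'(s)$, and both are bounded.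

(ii) Every connected component $\mathcal C$ of $Q_\ell$ contains a critical point. Indeed $E$ attains its minimum on the compact set $\mathcal C$. There $\nabla E=0$, since otherwise the negative gradient curve would stay in $Q_\ell$, hence in $\mathcal C$, and decrease $E$. This critical point is a geodesic of length $\le\ell$.

(iii) Two points $x,x'$ of one component of the open manifold $\{E<T^2\}$ are joined in it by a smooth path, so $\gamma_x\sim_T\gamma_{x'}$. By compactness only finitely many components of $\{E<T^2\}$ meet $Q_\ell$. Each of these contains a component of $Q_\ell$, hence by (ii) a geodesic of length $\le\ell$. By (i) and (iii) these components map onto the classes in question. $\square$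

**Lemma 3 (regularization).** Let $Y$ be a compact polyhedron, $h:Y\times[0,1]\to M$ continuous, all $h_y$ Lipschitz with a common constant and $L(h_y)\le\ell$, and $\varepsilon>0$. Then $h$ is homotopic, keeping all endpoints $h_y(0),h_y(1)$ fixed, to $h'$ with every $h'_y$ $(\ell+\varepsilon)$-Lipschitz. If $h$ is Lipschitz, so is $h'$. If $h_y$ is constant, so is $h_y'$.

*Proof.* For large $N$, replace pieces by minimal geodesics as in (i) above. This is continuous in $(y,s,t)$ (as $s\to0$ the replaced pieces shrink to points, uniformly in $y$). It ends at the broken geodesic $B_y$ with vertices $h_y(i/N)$ and side lengths $\ell_i(y)$, where $\sum_i\ell_i\le\ell$. Fix $\kappa>0$ with $N\kappa\le\varepsilon$ and reparametrize, $h'_y=B_y\circ\phi_y$ with $\phi_y$ piecewise linear, so that the $i$-th side takes time $(\ell_i+\kappa)/(\sum_j\ell_j+N\kappa)$. The homotopy is $B_y\circ((1-s)\mathrm{id}+s\phi_y)$. The $\ell_i$ depend continuously on $y$ (in a Lipschitz way if $h$ is Lipschitz) and the times are bounded below, so $\phi_y$ depends on $y$ in the same way, and so does $h'_y$.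 The speed on the $i$-th side is
$$\frac{\ell_i\,(\sum_j\ell_j+N\kappa)}{\ell_i+\kappa}\le\sum_j\ell_j+N\kappa\le\ell+\varepsilon.$$
If $h_y$ is constant, all $\ell_i(y)=0$ and $h'_y$ is constant. $\square$

## 4. If short loops contract cheaply, lengths grow linearly in $k$

**Definition 5 (condition $(*)_J$ at $p$, $J\ge3$).** Every loop at $p$ of length $\le3$ is $\sim_J1$.

Example. On the round sphere of diameter $1$, $(*)_5$ holds at every $p$. Let $\sigma$ be a loop at $p$ of length $\le3$, and $-p$ the antipode of $p$. By (i) in the proof of Lemma 2, $\sigma$ is $\sim_3$ to a broken geodesic with vertices $p=x_0,\dots,x_N=p$ and sides shorter than $\frac12$. Move $x_1,\dots,x_{N-1}$ successively by tiny amounts to $x_i'\ne-p$ such that, if $x'_{i-1}\ne p$, the point $x_i'$ is not on the great circle through $x'_{i-1}$ and $-p$; this is possible because $n\ge2$. Then no side contains $-p$: a side with an endpoint $p$ is shorter than $1=\mathrm{dist}(p,-p)$, and any other side starts at a point $x'_{i-1}\neq\pm p$, so our choice applies. So $\sigma\sim_{3.5}\sigma'$ with $\sigma'$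 avoiding $-p$ and $L(\sigma')\le3.5$. Finally contract $\sigma'$ through the loops “$\sigma'|_{[0,s]}$ followed by the unique minimal geodesic from $\sigma'(s)$ to $p$”, of length $\le4.5$.

The first approach to the question is Lusternik–Schnirelmann theory on the path space. We show that, under $(*)_J$, it yields $k$ geodesics of length $\le8nkJ$. For the round sphere this gives $40nk$, linear in $k$.

**Lemma 4.** Assume $(*)_J$. For every path $c$ with $c(0)=p$ there is a Lipschitz $P:[0,1]^2\to M$ with $P(t,0)=c(t)$, $P(t,1)=p$, $P(0,\cdot)=p$, and each $P(t,\cdot)$ $(J+3)$-Lipschitz.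

So each point $c(t)$ is tied to $p$ by a rope of length about $J$ that depends continuously on $t$, however long $c$ is.

*Proof.* Subdivide $0=t_0<\dots<t_N=1$ so that $e_i=c|[t_{i-1},t_i]$ has length $\le\frac12$. Let $\tau_0$ be constant and $\tau_i$ a minimal geodesic from $c(t_i)$ to $p$, of length $\le1$. The loop $\tau_i^{-1}e_i^{-1}\tau_{i-1}$ at $p$ has length $\le2.5$, so it is $\sim_J1$. Hence
$$e_i^{-1}\tau_{i-1}\ \sim\ \tau_i\,(\tau_i^{-1}e_i^{-1}\tau_{i-1})\ \sim\ \tau_i$$
through paths of length $\le\max(3.5,J+1)=J+1$. Choose a corresponding Lipschitz homotopy $Q^i_s$, $s\in[0,1]$, rel endpoints, such that $Q^i_0$ is $e_i^{-1}$ on $[0,\frac12]$ followed by $\tau_{i-1}$ on $[\frac12,1]$, and $Q^i_1$ is constant on $[0,\frac12]$ followed by $\tau_i$ on $[\frac12,1]$. Let $m_i=\frac12(t_{i-1}+t_i)$ and define paths $h_a$ from $c(a)$ to $p$: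

* for $a\in[t_{i-1},m_i]$, with $b=t_{i-1}+2(a-t_{i-1})\ge a$: $h_a$ is $c|[a,b]$ on $[0,\frac13]$, then $(c|[t_{i-1},b])^{-1}$ on $[\frac13,\frac23]$, then $\tau_{i-1}$ on $[\frac23,1]$;
* for $a\in[m_i,t_i]$: $h_a$ is $c|[a,t_i]$ on $[0,\frac13]$, then $Q^i_s$ on $[\frac13,1]$, with $s=(a-m_i)/(t_i-m_i)$.

At $a=m_i$ both give $c|[m_i,t_i]$, then $e_i^{-1}$, then $\tau_{i-1}$. At $a=t_i$ the $i$-th and the $(i+1)$-st definitions both give (constant, constant, $\tau_i$). So $h$ is well defined and Lipschitz in both variables. The lengths are $\le2$ in the first case and $\le J+\frac32$ in the second, so $L(h_a)\le J+2$. The path $h_0$ is constant. Apply Lemma 3 with $Y=[0,1]$, $\varepsilon=1$, and put $P(a,\cdot)=h'_a$. $\square$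

Let $\Omega_{p,q}$ be the space of continuous paths from $p$ to $q$ with the uniform topology. A map $K\to\Omega_{p,q}$ is the same as a continuous $F:K\times[0,1]\to M$ with $F(\cdot,0)=p$, $F(\cdot,1)=q$.

**Lemma 5.** Assume $(*)_J$. Let $K$ be a finite simplicial complex of dimension $m$ and $f:K\to\Omega_{p,q}$ continuous. Then $f$ is homotopic to a map into uniformly Lipschitz paths of length $\le2(m+1)(J+3)+1$.

The picture: while $t$ runs from $0$ to $1$, let the parameter point slide through at most $m+1$ vertices $v$ of a fine subdivision. While it rests at $v$, do not walk along the possibly very long path $F(v,\cdot)$; go down the rope $P_v$ to $p$, wait there, and come back up. Each vertex costs $2(J+3)$.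

*Proof.* Write $F(x,t)=f(x)(t)$, with $K$ a polyhedron in Euclidean space.

**Step 1: make $F$ Lipschitz.** Embed $M$ smoothly in some $\mathbb R^D$ with smooth tubular retraction $\mathrm{pr}$. Take a fine triangulation of $K\times[0,1]$ in which $K\times\{0\}$, $K\times\{1\}$ and all (simplex)$\times[0,1]$ are subcomplexes. Let $G$ be the piecewise linear map to $\mathbb R^D$ agreeing with $F$ at vertices. Then $G=p$ on $K\times\{0\}$ and $G=q$ on $K\times\{1\}$, and $\mathrm{pr}((1-u)F+uG)$ is a homotopy rel $K\times\{0,1\}$ to a map that is Lipschitz on each (simplex)$\times[0,1]$. So we may assume that $F$ is $\Lambda$-Lipschitz on each (simplex)$\times[0,1]$ with the sum metric.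

**Step 2: let the parameter slide through vertices.** Subdivide $K$ linearly so that all simplices have diameter $\le\eta$, where $\Lambda m\eta\le\frac14$. Totally order the vertices. For each vertex $v$ take $P_v$ from Lemma 4 for $c=F(v,\cdot)$, and let $\Lambda'$ be a common Lipschitz constant of the $P_v$. Let $\delta\in(0,\frac14)$ be small, to be chosen last.

For $x$ in a simplex with ordered vertices $v_0<\dots<v_l$ and barycentric coordinates $x_j$, let $S_x(u)=v_j$ for $u\in(x_0+\dots+x_{j-1},x_0+\dots+x_j)$. So $S_x$ is a step function on $[0,1]$ with at most $m$ jumps and average $x$. It is compatible with faces (vertices with $x_j=0$ get an empty interval) and depends $L^1$-continuously on $x$. Put $T(t)=\min(\max(t,2\delta),1-2\delta)$ and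
$$\rho_t(x)=\frac1{2\delta}\int_{T(t)-\delta}^{T(t)+\delta}S_x(u)\,du,\qquad \bar\rho_t(x)_v=\frac1{4\delta}\big|\{u\in[T(t)-2\delta,T(t)+2\delta]:S_x(u)=v\}\big|,$$
$$\theta_x(t)=\min\big(1,\max(0,8(\max_v\bar\rho_t(x)_v-\tfrac34))\big).$$
All are continuous in $(x,t)$ and Lipschitz in $t$, and $\rho_t(x)$ lies in the simplex of $x$. If $\theta_x(t)>0$, a unique vertex $v=:v_x(t)$ has $\bar\rho_t(x)_v>\frac34$. The set $\{S_x=v\}$ is an interval that misses less than $\delta$ of the window of length $4\delta$ centered at $T(t)$, so it contains $(T(t)-\delta,T(t)+\delta)$. Hence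
$$\rho_t(x)=v\quad\text{whenever }\theta_x(t)>0,\ v=v_x(t).$$
Also $v_x(t)$ is locally constant on the open set $\{\theta>0\}\subset K\times[0,1]$.

**Step 3: the homotopies.** First, $f$ is homotopic to $f'(x)(t)=F(\rho_t(x),t)$ via $F((1-u)x+u\rho_t(x),t)$. Next define
$$\hat f(x)(t)=P_{v_x(t)}(t,\theta_x(t))\ \text{ if }\theta_x(t)>0,\qquad\hat f(x)(t)=F(\rho_t(x),t)\ \text{ if }\theta_x(t)=0,$$
followed by the path $P_{v_x(1)}(1,u)$ with $u$ going from $\theta_x(1)$ down to $0$ (constant if $\theta_x(1)=0$). This is continuous: if $(x_k,t_k)\to(x,t)$ with $\theta_{x_k}(t_k)>0$ and $\theta_x(t)=0$, then along a subsequence $v_{x_k}(t_k)=v$ is constant, so $\rho_t(x)=v$ and $P_v(t_k,\theta_{x_k}(t_k))\to P_v(t,0)=F(v,t)=F(\rho_t(x),t)$. It starts at $p$, since $P_v(0,\cdot)=p$ and $F(\cdot,0)=p$. It ends at $P_v(1,0)=q$. It is uniformly Lipschitz in $t$, since each formula is, and they agree where they meet. Replacing $\theta$ by $\mu\theta$ in these formulas, with the case distinction still made by $\theta$, and letting $\mu$ go from $1$ to $0$, gives a homotopy from $\hat f$ to $f'$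 followed by constant paths. So $\hat f\simeq f'\simeq f$.

**Step 4: the length of $\hat f(x)$.** Split the time interval into $\{\theta=0\}$, $\{0<\theta<1\}$ and $\{\theta=1\}$, plus the appended piece, and integrate the speed.

Fix one of the at most $m+1$ vertices $v$ of the carrier of $x$. Then $t\mapsto\bar\rho_t(x)_v$ is the overlap of a sliding window with an interval: it first rises, then is constant, then falls (weakly). So on the interval where $v_x(t)=v$, including the appended piece, $\theta$ has total variation $\le2$. The set of $t$ there with $0<\theta<1$, i.e. with overlap between $3\delta$ and $3.5\delta$, has measure $\le6\delta$: at most $\frac12\delta$ on the rising part, $\frac12\delta$ on the falling part, $\delta$ on a plateau (the interval then has length in $(3\delta,3.5\delta)$ and lies in the window, which leaves less than $\delta$ to slide), and $4\delta$ for $t\in[0,2\delta]\cup[1-2\delta,1]$, where $T(t)$ does not move. Since $\mathrm{dist}(P_v(t,\theta),P_v(t',\theta'))\le\Lambda'|t-t'|+(J+3)|\theta-\theta'|$, and the path is constant $=p$ where $\theta=1$,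 the vertex $v$ contributes at most $2(J+3)+6\delta\Lambda'$.

Where $\theta=0$, no vertex fills more than $\frac34$ of the window, so a jump of $S_x$ lies within $2\delta$ of $T(t)$. This set of $t$ has measure $\le4m\delta+4\delta$. Moreover $\int_0^1|\partial_t\rho_t(x)|\,dt$ is at most the variation of $S_x$, which is $\le m\eta$. At almost every point of $\{\theta=0\}$ the speed is that of $F(\rho_t(x),t)$, so this part contributes at most $\Lambda(m\eta+4(m+1)\delta)\le\frac14+4\Lambda(m+1)\delta$. For small $\delta$ the total is $\le2(m+1)(J+3)+1$. $\square$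

**Fact 6.** There are an even $e$ with $2\le e\le2n-2$ and $u\in H^e(\Omega_{p,q};\mathbb Q)$ with $u^i\ne0$ for all $i$.

*Proof.* $\Omega_{p,q}$ is homotopy equivalent to the loop space $\Omega M$. This is a connected loop space of finite rational type, and $H^*(\Omega M;\mathbb Q)$ is the free graded-commutative algebra on the dual of $\pi_*(\Omega M)\otimes\mathbb Q$ (Félix–Halperin–Thomas, *Rational Homotopy Theory*). A generator of even degree has nonzero powers, and $\pi_{r-1}(\Omega M)=\pi_r(M)$. So it suffices to find an odd $r$ with $3\le r\le2n-1$ and $\pi_r(M)\otimes\mathbb Q\ne0$; then $e=r-1$ works.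

Recall the minimal Sullivan model $(\Lambda V,d)$ of $M$: a free graded-commutative algebra with $dV\subset\Lambda^{\ge2}V$, cohomology $H^*(M;\mathbb Q)$, and $V^i\cong\mathrm{Hom}(\pi_i(M),\mathbb Q)$. (For $S^2$: generators $x,y$ of degrees $2,3$ with $dx=0$, $dy=x^2$.) As $M$ is simply connected, hence orientable, $H^n(M;\mathbb Q)\ne0$. So there is a least $e_0$ with $V^{e_0}\ne0$, and $2\le e_0\le n$. If $e_0$ is odd, take $r=e_0$. If $e_0$ is even, take $0\ne x\in V^{e_0}$. It is a cocycle, since $dx\in\Lambda^{\ge2}V$, which lives in degrees $\ge2e_0>e_0+1$. Let $j$ be least with $je_0>n$; then $je_0\le n+e_0\le2n$. Since $H^{je_0}(M;\mathbb Q)=0$ and $x^j\ne0$ in $\Lambda V$, we have $x^j=dy$ with $y\ne0$ of odd degree $je_0-1\le2n-1$. Every monomial of $y$ has odd degree, so it contains a generator of odd degree $r\le2n-1$, and $r\ge e_0\ge2$ gives $r\ge3$. $\square$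

**Proposition 7.** If $(*)_J$ holds at $p$, then for all $q$ and $k\ge1$ there are at least $k$ geodesics from $p$ to $q$ of length $\le8nkJ$.

*Proof.* **Step 1: a short family that detects $u^{k-1}$.** Let $i=k-1$ and $m=ei\le(2n-2)(k-1)$. Some class in $H_m(\Omega_{p,q};\mathbb Q)$ pairs nontrivially with $u^i$. After clearing denominators it is carried by a map $f:K\to\Omega_{p,q}$ of a finite $m$-dimensional simplicial complex (glue the simplices of an integral cycle and subdivide). So $f^*u^i\ne0$. By Lemma 5 and Lemma 3 (with $\varepsilon=1$), $f$ is homotopic to a family of $c$-Lipschitz paths, $c=2(m+1)(J+3)+2$. Take the finite-dimensional model with constant $c+1$ and $N$ large. Sampling the paths at times $j/N$ gives $g:K\to Q_c$ such that $x\mapsto\gamma_{g(x)}$ is homotopic to $f$. So the pullback of $u^i$ to $\{E<a\}$ under $x\mapsto\gamma_x$ is nonzero for $c^2<a\le(c+1)^2$. We write $u|_{\{E<a\}}$ for such pullbacks.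

**Step 2: minimax values are critical.** For $0\le j\le i$ put $\kappa_j=\inf\{a\le(c+1)^2:u^j|_{\{E<a\}}\ne0\}$. If $u^{j+1}\ne0$ on a set, then $u^j\ne0$ there, so $\kappa_0\le\dots\le\kappa_i\le c^2$. Each $\kappa_j$ is a critical value. Otherwise, by compactness of $Q_{c+1}$, there are no critical values in $[\kappa_j-\epsilon,\kappa_j+\epsilon]$ for some $\epsilon>0$ with $\kappa_j+\epsilon<(c+1)^2$. The gradient flow then deforms $\{E<\kappa_j+\epsilon\}$ within itself into $\{E<\kappa_j-\epsilon/2\}$, where $u^j=0$, so $u^j$ would vanish on $\{E<\kappa_j+\epsilon\}$, against the definition of $\kappa_j$.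

**Step 3: the values are distinct.** If some critical level $a\le c^2$ carries infinitely many critical points, there are infinitely many geodesics of length $\le c$. Otherwise we claim $\kappa_j<\kappa_{j+1}$ for all $j<i$. Suppose $\kappa_j=\kappa_{j+1}=a$. Let $U\subset\{E<(c+1)^2\}$ be a disjoint union of small open balls around the critical points at level $a$, and $V'\subset V\subset U$ the unions of concentric closed balls of radius $r/2$ and $r$. For small $\epsilon_0>0$ we have $|\nabla E|\ge b>0$ on the compact set $\{|E-a|\le\epsilon_0\}\setminus\mathrm{int}\,V'$, because there are no critical points at level $a$ outside $\mathrm{int}\,V'$. Choose $0<\epsilon<\epsilon_0$ with $2\epsilon/b<r/2$ and $a+\epsilon<(c+1)^2$. Put $W=\{E<a+\epsilon\}$ and $A=W\setminus V$.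

A flow line of $-\nabla E/|\nabla E|^2$ starting at a point of $A$ with $E>a-\epsilon$ lowers $E$ at unit rate and has speed $\le1/b$ outside $\mathrm{int}\,V'$. So it reaches $\{E=a-\epsilon\}$ after length at most $2\epsilon/b<r/2$, hence before meeting $V'$. Flowing $x\in A$ for the time $s\max(E(x)-a+\epsilon,0)$, $s\in[0,1]$, deforms $A$ inside $W$ into $\{E\le a-\epsilon\}\subset\{E<a-\epsilon/2\}$, where $u^j=0$. So $u^j|_A=0$. Also $u|_{U\cap W}=0$, since the components of $U$ are contractible and $\deg u>0$. The sets $A$ and $U\cap W$ are open and cover $W$. So $u^j$ lifts to $H^*(W,A)$, $u$ lifts to $H^*(W,U\cap W)$, and their product lies in $H^*(W,W)=0$. Hence $u^{j+1}|_W=0$, contradicting $\kappa_{j+1}=a$.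

**Step 4: count.** There are at least $i+1=k$ geodesics of length $\le c$. Since $m+1\le(2n-2)(k-1)+1\le2nk-1$,
$$c\le(4nk-2)(J+3)+2\le4nk(J+3)\le8nkJ.\qquad\square$$

If $J$ were bounded in terms of $n$, Proposition 7 would give a linear bound. Nothing here bounds $J$ in that way, so we must see what the failure of $(*)_J$ gives.

## 5. Words in short loops

**Definition 6 (letters, words, $V_r(T)$).** By Lemma 2 (with $q=p$, $\ell=3$, $T=4$) there is a finite set $\mathcal A$ of loops at $p$ of length $\le3$, closed under inversion, such that every loop at $p$ of length $\le3$ is $\sim_4$ to an element of $\mathcal A$. For each such loop $e$ fix $a(e)\in\mathcal A$ with $e\sim_4a(e)$. Words are finite sequences of elements (letters) of $\mathcal A$, regarded also as concatenated loops; the empty word $\emptyset$ is the constant loop $1$. $|w|$ is the number of letters, so $L(w)\le3|w|$. Write $v=_Tw$ for $v\sim_Tw$. $V_r(T)$ is the number of $=_T$-classes of words with $\le r$ letters ($3r\le T$). It is nonincreasing in $T$.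

**Definition 7 ($T$-geodesic word).** A word $w$ with $3|w|\le T$ is $T$-geodesic if it is not $=_T$ to a word with fewer letters.

Example. On the round sphere of diameter $1$ every letter is $\sim_51$. Deleting letters one at a time from a word with $r\ge1$ letters takes place at level $5+3(r-1)=3r+2$. So $V_r(T)=1$ for $T\ge3r+2$, and no word with $l\ge1$ letters is $T$-geodesic once $T\ge3l+2$.

Counting words counts geodesics:

(2) If $3r+1<T-1$, there are at least $V_r(T)$ geodesics from $p$ to $q$ of length $\le3r+1$.

Indeed, let $\kappa$ be a minimal geodesic from $p$ to $q$. If $|v|,|w|\le r$ and $v\kappa\sim_{T-1}w\kappa$, then $v\sim_Tv\kappa\kappa^{-1}\sim_Tw\kappa\kappa^{-1}\sim_Tw$, so $v=_Tw$. Thus inequivalent words give different $\sim_{T-1}$-classes of paths of length $\le3r+1$. Apply Lemma 2 with $\ell=3r+1$ and level $T-1$.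

**Small discs.** This construction cuts a disc filling a loop into tiny triangles and turns it into relations among loops of length about $2$. Let $r_0\le0.01$ be such that for each $z\in M$, $\exp_z$ is a diffeomorphism from the $r_0$-ball onto $B(z,r_0)$ and, together with its inverse, stretches lengths of curves by at most $\frac32$. Given a loop $\sigma$ at $p$ with $L(\sigma)\le3$, extend it to a continuous map $g$ of a disc; here simple connectedness enters. Triangulate the disc as a simplicial complex, so finely that the image of each triangle has diameter $<r_0/10$ and each boundary edge maps to an arc of $\sigma$ of length $\le r_0/10$. The base point $*$, with $g(*)=p$, is a boundary vertex. For an oriented edge $xy$ let $g_{xy}$ be the arc of $\sigma$ (or its inverse) if $xy$ is a boundary edge, and otherwise a minimal geodesic from $g(x)$ to $g(y)$, with $g_{yx}=g_{xy}^{-1}$. Then $L(g_{xy})\le0.01$. For a triangle $xyz$ the loop $\beta=g_{xy}g_{yz}g_{zx}$ lies in $B(g(x),r_0)$, has length $\le0.03$, and contracts based at $g(x)$ through the loops $\exp(s\exp^{-1}\beta)$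 ($\exp=\exp_{g(x)}$, $0\le s\le1$) of length $\le0.1$.

For a vertex $x$ let $\tau_x$ be a minimal geodesic from $g(x)$ to $p$, with $\tau_*$ constant. Put $e_{xy}=\tau_x^{-1}g_{xy}\tau_y$, a loop at $p$ of length $\le2.01$, with $e_{yx}=e_{xy}^{-1}$. Cancelling $\tau_y\tau_y^{-1}$ and $\tau_z\tau_z^{-1}$, contracting $\beta$, and cancelling $\tau_x^{-1}\tau_x$, all at lengths $\le6.03$, gives
$$e_{xy}e_{yz}e_{zx}\sim_71\ \text{ for every triangle }xyz,\qquad e_{xy}e_{yx}\sim_71.$$
The disc is simply connected and the edge-path group of a simplicial complex is its fundamental group. So the boundary path $*=x_0,x_1,\dots,x_N=*$ can be transformed into the trivial edge path at $*$ by finitely many moves $xyz\leftrightarrow xz$ ($xyz$ a triangle) and $xyx\leftrightarrow x$.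

The first use: if long words could always be shortened cheaply, we could push a bounded word across the whole disc and contract $\sigma$.

**Lemma 8.** Suppose $(*)_J$ fails. If $l\ge1$, $T\ge3l$ and $T+9l+30\le J$, then there is a $T$-geodesic word with $l$ letters.

*Proof.* Otherwise every $l$-letter word $w$ is $=_T\mathrm{red}(w)$ for a chosen word $\mathrm{red}(w)$ with $\le l-1$ letters. Put $\mathrm{red}(w)=w$ if $|w|\le l-1$. Let $L(\sigma)\le3$, take a small disc for $\sigma$, and put $a_{xy}=a(e_{xy})$. For an edge path $x_0=*,x_1,\dots$ define $r_0=\emptyset$ and $r_{i+1}=\mathrm{red}(r_ia_{x_ix_{i+1}})$. So $|r_i|\le l-1$ and $r_{i+1}=_Tr_ia_{x_ix_{i+1}}$. Let $r(\pi)$ be the final word of the edge path $\pi$. Replacing letters one at a time (contexts of length $\le6$, so level $10$) gives $a_{xy}a_{yz}a_{xz}^{-1}\sim_{10}e_{xy}e_{yz}e_{zx}\sim_71$ for triangles, and likewise $a_{xy}a_{yx}\sim_{10}1$.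

**Claim 1.** If closed edge paths $\pi,\pi'$ at $*$ differ by replacing $xyz$ by $xz$ ($xyz$ a triangle) or $xyx$ by $x$, then $r(\pi)=_{T+9l+20}r(\pi')$.

Let $r$ be the common word at $x$ before the modified part, and $b_0,b_0'$ the words of $\pi,\pi'$ at its end. For the triangle move, $b_0=_{T+3}ra_{xy}a_{yz}$ and $b'_0=_Tra_{xz}$, so
$$b_0b_0'^{-1}=_{T+3l+3}ra_{xy}a_{yz}b_0'^{-1}=_{T+3l+6}ra_{xy}a_{yz}a_{xz}^{-1}r^{-1}=_{6l+20}1.$$
For the backtracking move, $b_0=_{T+3}ra_{xy}a_{yx}$ and $b'_0=r$, so
$$b_0b_0'^{-1}=_{T+3l+3}ra_{xy}a_{yx}r^{-1}=_{6l+20}1.$$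
In both cases $b_0b_0'^{-1}=_{T+6l+20}1$. Let $b_j,b'_j$ be the subsequent words at common vertices. Then $b_{j+1}=_Tb_ja$ and $b'_{j+1}=_Tb'_ja$ with the same letter $a$, so
$$b_{j+1}b_{j+1}'^{-1}=_{T+3l}b_ja\,b_{j+1}'^{-1}=_{T+3l+3}b_jaa^{-1}b_j'^{-1}=_{6l+6}b_jb_j'^{-1}.$$
Every relation here holds at the fixed level $T+6l+20$ (recall $T\ge3l$). Since $=_{T+6l+20}$ is an equivalence relation, levels do not accumulate, and $r(\pi)r(\pi')^{-1}=_{T+6l+20}1$. Multiplying by $r(\pi')$ on the right and cancelling gives the claim.

**Claim 2.** For the boundary path, the final word $r$ satisfies $r\sim_{T+20}\sigma$.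

Put $\sigma^{(j)}=\sigma|_{[x_0,x_j]}\tau_{x_j}$ (length $\le4$), $e=e_{x_jx_{j+1}}$ and $a=a(e)$. Then
$$r_{j+1}(\sigma^{(j+1)})^{-1}\sim_{T+4}r_ja(\sigma^{(j+1)})^{-1}\sim_{3l+10}r_je(\sigma^{(j+1)})^{-1}\sim_{3l+10}r_j(\sigma^{(j)})^{-1};$$
the last step cancels $\tau_{x_{j+1}}\tau_{x_{j+1}}^{-1}$ and the arc $g_{x_jx_{j+1}}$ of $\sigma$ against its inverse. As $r_0=\emptyset$, $\sigma^{(0)}=1$, $\sigma^{(N)}=\sigma$ and $T\ge3l$, we get $r\sigma^{-1}\sim_{T+10}1$, and multiplying by $\sigma$ gives $r\sim_{T+20}\sigma$.

**Conclusion.** The boundary path is transformed into the trivial path by the moves of Claim 1 and their inverses, and the trivial path has final word $\emptyset$. So $\sigma\sim_{T+20}r=_{T+9l+20}\emptyset$, i.e. $\sigma\sim_{T+9l+30}1$. As $\sigma$ was arbitrary and $T+9l+30\le J$, $(*)_J$ holds, a contradiction. $\square$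

**Lemma 9.** Let $w$ be a $T$-geodesic word with $l$ letters, $r\ge1$ and $3l+3r\le T'\le T-3l-3r$. Then $V_{l+r}(T')\ge\frac l{3r}V_r(T'+3l)$.

The point is that translates of a ball along a geodesic word, at spacing $3r$, do not overlap.

*Proof.* Let $w_i$ be the prefix of $w$ with $i$ letters. It is $(T-3l)$-geodesic: a shorter word $v=_{T-3l}w_i$ would, by (R1), give $w=_T$ a shorter word. Consider the words $w_{3rj}b$, $0\le j\le\lfloor l/3r\rfloor$, with $b$ running over representatives, $|b|\le r$, of the $=_{T'+3l}$-classes. They have $\le l+r$ letters. Suppose $w_{3rj}b=_{T'}w_{3rj'}b'$.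

If $j>j'$, then $w_{3rj}=_{T'+3r}w_{3rj'}b'b^{-1}$, which has $\le3rj'+2r<3rj$ letters. Since $T'+3r\le T-3l$, this contradicts the first remark.

If $j=j'$, then $b=_{T'+3l}w_{3rj}^{-1}w_{3rj}b=_{T'+3l}w_{3rj}^{-1}w_{3rj}b'=_{T'+3l}b'$ (lengths $\le6l+3r\le T'+3l$), so $b=b'$.

So all these words are in different $=_{T'}$-classes, and there are at least $\frac l{3r}V_r(T'+3l)$ of them. $\square$

**Proposition 10.** If $(*)_J$ fails and $J\ge1000$, then for every $q$ there are at least $\frac J{150}V_1(J/2)$ geodesics from $p$ to $q$ of length $\le J$.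

*Proof.* Put $T=J/2$, $l=\lfloor J/40\rfloor$, $T'=J/4$, $r=1$. Then $T\ge3l$, $T+9l+30\le0.725J+30\le J$, and $3l+3\le0.075J+3\le J/4$, so $3l+3\le T'\le T-3l-3$. Lemmas 8 and 9 give $V_{l+1}(J/4)\ge\frac l3V_1(J/4+3l)\ge\frac J{150}V_1(J/2)$, since $l/3\ge J/120-1/3\ge J/150$ and $J/4+3l\le J/2$. As $3(l+1)+1\le0.075J+4<J/4-1$, (2) applies, with lengths $\le3l+4\le J$. $\square$

## 6. The balance that gives $k^2$, and multiplicative functions on short loops

Combine Propositions 7 and 10, using only $V_1\ge1$. Let $J=\max(1000,150k)$. If $(*)_J$ holds, there are $k$ geodesics of length $\le8nkJ$; if it fails, there are $\ge J/150\ge k$ of length $\le J$. So on simply connected manifolds of diameter $1$ the bound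
$$F_0(k)=8nk\max(1000,150k)\tag{3}$$
is valid, and it is quadratic. This is the point where the approach stalls. The count in the second case is linear in $J$, so we must take $J$ of order $k$ before it yields $k$ geodesics, and then the first case costs $kJ\approx k^2$. To improve the exponent, the second count must be superlinear in $J$; a count $\ge cJ^2$ would let us take $J$ of order $\sqrt k$ and give $k^{3/2}$.

The count from one geodesic word alone cannot do this. If words behaved like words in $\mathbb Z$ with generators $\pm1$, there would be geodesic words of all lengths, but only $2r+1$ classes of words with $\le r$ letters. So we must use that $M$, being simply connected, does not look like $\mathbb Z$. The small discs say this as follows.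

**Lemma 11.** Let $A$ be a group and $\psi$ a map from the loops at $p$ of length $\le3$ to $A$ with $\psi(1)=1$ and $\psi(e)\psi(e')\psi(e'')=1$ whenever $ee'e''\sim_{10}1$. Then $\psi\equiv1$.

*Proof.* The triples $(f,f^{-1},1)$ and $(f,f'^{-1},1)$ give $\psi(f^{-1})=\psi(f)^{-1}$, and $\psi(f)=\psi(f')$ if $ff'^{-1}\sim_{10}1$. Given $\sigma$ with $L(\sigma)\le3$, take a small disc. For a triangle, $\psi(e_{xy})\psi(e_{yz})=\psi(e_{zx})^{-1}=\psi(e_{xz})$, and $\psi(e_{xy})\psi(e_{yx})=1$. So the product of $\psi$ along an edge path is unchanged by the moves, and $\prod_i\psi(e_{x_ix_{i+1}})=1$ along the boundary path. It remains to identify this product with $\psi(\sigma)$; since $\psi$ only accepts loops of length $\le3$, we work from both ends to the middle.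

Choose $h$ such that the parts of $\sigma$ before and after $x_h$ have length $\le1.51$. Set $\sigma^{(i)}=\sigma|_{[x_0,x_i]}\tau_{x_i}$ for $i\le h$ and $\sigma_{(i)}=\tau_{x_i}^{-1}\sigma|_{[x_i,x_N]}$ for $i\ge h$. All have length $\le2.51$, and $\sigma^{(0)}=1$, $\sigma_{(N)}=1$. By cancellation, at lengths $\le7.03$,
$$\sigma^{(i)}e_{x_ix_{i+1}}(\sigma^{(i+1)})^{-1}\sim_{10}1,\qquad e_{x_ix_{i+1}}\sigma_{(i+1)}\sigma_{(i)}^{-1}\sim_{10}1.$$
So $\psi(\sigma^{(i+1)})=\psi(\sigma^{(i)})\psi(e_{x_ix_{i+1}})$ and $\psi(\sigma_{(i)})=\psi(e_{x_ix_{i+1}})\psi(\sigma_{(i+1)})$, whence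
$$\psi(\sigma^{(h)})=\prod_{i<h}\psi(e_{x_ix_{i+1}}),\qquad\psi(\sigma_{(h)})=\prod_{i\ge h}\psi(e_{x_ix_{i+1}}).$$
Also $\sigma^{(h)}\sigma_{(h)}\sigma^{-1}\sim_{10}1$ (length $\le8.02$), so $\psi(\sigma)=\psi(\sigma^{(h)})\psi(\sigma_{(h)})=1$. $\square$

The softest use: if there are few classes of letters, they generate one of finitely many presentations of the trivial group, and the cost of proving triviality is bounded.

**Lemma 12.** For every integer $B\ge1$ there is $w(B)<\infty$, independent of $M$ and $n$, such that if $(*)_J$ fails, $J\ge20$ and $V_1(J/2)\le B$, then $J\le w(B)$.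

*Proof.* Let $1,\dots,b$ index the $\sim_{J/2}$-classes of loops at $p$ of length $\le3$, class $1$ being that of the constant loop. Each such loop is $\sim_4$ to a letter and $J/2\ge4$, so $b=V_1(J/2)\le B$. Let $\mathcal R\subset\{1,\dots,b\}^3$ consist of the triples $(i,j,k)$ for which there are $e,e',e''$ in classes $i,j,k$ with $ee'e''\sim_{10}1$. Let
$$\Gamma=\langle x_1,\dots,x_b\mid x_1,\ x_ix_jx_k\ ((i,j,k)\in\mathcal R)\rangle.$$
The map $\psi(e)=x_{\mathrm{class}(e)}$ satisfies the hypotheses of Lemma 11, so all $x_i=1$ and $\Gamma$ is trivial.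

For given $B$ there are only finitely many presentations of this form with $b\le B$. For each one that presents the trivial group, every $x_i$ can be reduced to the empty word by finitely many insertions and deletions of $x_j^{\pm1}x_j^{\mp1}$ and of relators and their inverses. Let $W(B)$ bound the lengths of all words occurring in chosen such reductions, over all these presentations and all $i$.

Now realize $x_i$ by a loop $e_i$ in class $i$, $L(e_i)\le3$, $e_1=1$. For a relator, with $e,e',e''$ as above, $e_ie_je_k\sim_{J/2+6}ee'e''\sim_{10}1$. So all moves are realized at level $J/2+6+3W(B)$, and every loop of length $\le3$ is $\sim_{J/2+6+3W(B)}1$. As $(*)_J$ fails, $J<J/2+6+3W(B)$, i.e. $J<6W(B)+12=:w(B)$. $\square$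

**Proposition 13.** For each $n\ge2$ there is a function $f_{sc}(n,\cdot)$ with $f_{sc}(n,k)/k^2\to0$ such that for simply connected $M^n$ with $d=1$, all $p,q$ and $k$, there are $\ge k$ geodesics from $p$ to $q$ of length $\le f_{sc}(n,k)$.

*Proof.* Let $B\ge1$ be an integer such that $J:=150k/B>\max(1000,w(B))$. If $(*)_J$ holds, Proposition 7 gives $k$ geodesics of length $\le8nkJ=1200nk^2/B$. If it fails, then $V_1(J/2)>B$ by Lemma 12, and Proposition 10 gives $\ge\frac J{150}B=k$ geodesics of length $\le J\le1200nk^2/B$. So the bound $1200nk^2/B$ is valid for every such $B$.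

Let $f_{sc}(n,k)$ be the minimum of $F_0(k)$ from (3) and of the finitely many numbers $1200nk^2/B$ with $B$ as above (there are finitely many, as $B<0.15k$). For every fixed $B$, $f_{sc}(n,k)\le1200nk^2/B$ for all large $k$. Hence $f_{sc}(n,k)/k^2\to0$. $\square$

*Proof of Theorem A.* By Proposition 1 with $g=f_{sc}(n,\cdot)$ (rescaled), the function
$$f(n,k)=\max\big(2k,\max_{1\le N\le k}2Nf_{sc}(n,\lceil k/N\rceil)\big)$$
has the required property; we check its growth. Write $f_{sc}(n,j)=j^2\eta(j)$, with $\eta$ bounded and $\eta\to0$. For $N\le k$, $\lceil k/N\rceil\le2k/N$, so $2Nf_{sc}(n,\lceil k/N\rceil)\le8k^2\eta(\lceil k/N\rceil)/N$. This is $\le8k^{3/2}\sup\eta$ if $N\ge\sqrt k$, and $\le8k^2\sup_{j\ge\sqrt k}\eta(j)$ if $N<\sqrt k$. Hence $f(n,k)=o(k^2)$. $\blacksquare$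

This already disproves the assertion of the conjecture. The function $w(B)$ is not explicit here. To get a definite exponent we now prove that the count is quadratic in $J$.

## 7. Quadratically many geodesics when short loops do not contract

**Proposition 14.** If $(*)_J$ fails and $J\ge1000$, then for every $q$ there are at least $10^{-17}J^2$ geodesics from $p$ to $q$ of length $\le J$.

The plan: words modulo $=_T$ would form a group if manipulations did not raise the level. We first find a level at which raising it does no harm (Step 1), so that words of moderate length behave like a ball in a group (Step 2). Either this ball grows quadratically, or a sphere in it is small; then a long shortest word is periodic and we see a long power of one word $\mathsf u$ (Step 3). This is the $\mathbb Z$-like situation. Powers of $\mathsf u$ stay long under conjugation (Step 4), and Lemma 11 forces many cosets of $\langle\mathsf u\rangle$ (Step 5). Then ball times cosets times powers gives quadratic growth (Step 6).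

**Step 1 (finding a stable level).** This step reduces the proposition to a count at a level where relations do not depend much on the level. Let $s\ge1$ be an integer and $[t_-,t_+]$ a level interval with $t_+=t_-+26s$ and $t_-\ge9s$. Put $T=t_-+3s$. Call $T$ *$s$-stable* if every word $h$ with $|h|\le s$ and $h=_{T+20s}1$ satisfies $h=_T1$. (On the round sphere of diameter $1$, every $T\ge3s+2$ is $s$-stable, since then all words with $\le s$ letters are $=_T1$.) We claim: if $T$ is not $s$-stable, then
$$V_{2s}(t_-)\ge V_{2s}(t_+)+V_s(t_+).\tag{4}$$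
Let $|h|\le s$, $h\ne_T1$, $h=_{T+20s}1$. For $|b|\le s$ we have $bh=_{t_+}b$, as $T+20s+3s=t_+$. But $bh\ne_{t_-}b$, since otherwise $h=_Tb^{-1}bh=_Tb^{-1}b=_T1$ (lengths $\le9s\le T$, and $t_-+3s=T$). So every $=_{t_+}$-class containing a word with $\le s$ letters contains at least two $=_{t_-}$-classes of words with $\le2s$ letters. Every other $=_{t_+}$-class of words with $\le 2s$ letters contains at least one. This is (4).

Apply this to the three consecutive intervals of length $26s$ starting at $t\geq 9s$. Either one of the three levels $T\in[t,t+78s]$ is $s$-stable, or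
$$V_{2s}(t)\ge V_{2s}(t+78s)+3V_s(t+78s)\ge4V_s(t+78s).$$

Let $L=2^u$ with $u\geq 0$ an integer and $L\le J/1000<2L$. Start with $t=J/2$, $s=L/2$. As long as no stable level is found and $s\ge1$, add $78s$ to $t$ and halve $s$. All levels stay in $[J/2,J/2+78L]\subset[J/2,0.58J]$. If no stable level is ever found, $V_L(J/2)\ge4^u=L^2$. If one is found at $s=L/2^{j+1}$, with stable level $T\ge t$, then $V_L(J/2)\ge4^jV_{2s}(t)\ge4^jV_s(T)$. We shall show
$$V_s(T)\ge10^{-9}s^2\quad\text{if }T\text{ is }s\text{-stable},\ 10s\le T\le0.58J,\ s\le J/2000.\tag{5}$$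
Since $4^js^2=L^2/4$ and $L>J/2000$, always $V_L(J/2)\ge\frac14\cdot10^{-9}L^2\ge10^{-17}J^2$. As $3L+1<J/2-1$ and $3L+1\le J$, (2) with $r=L$ and level $J/2$ then proves Proposition 14. The rest of the section proves (5).

**Step 2 (a local group).** This step sets up exact calculation with words of moderate length. If $s<1000$, (5) is trivial, since $V_s(T)\ge1$. Let $s\ge1000$ and $\lambda=\lfloor s/1000\rfloor\ge s/2000$. For $|v|+|w|\le s$ define $v\equiv w$ iff $vw^{-1}=_T1$.

* (E1) If $v=_{T+15s}w$ and $|v|+|w|\le s$, then $v\equiv w$. Indeed $vw^{-1}=_{T+18s}ww^{-1}=_T1$, and stability applies.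
* (E2) If $v\equiv w$, then $v=_{T+3s}w$, since $v=_Tvw^{-1}w=_{T+3s}w$. Hence $xvy=_{T+9s}xwy$ if $|x|+|y|\le2s$.

Consider words with $\le s/2$ letters, in particular words with $\le500\lambda$ letters. There $\equiv$ is an equivalence relation: reflexivity and symmetry are clear, and transitivity follows from (E2) and then (E1). In the same way, $v\equiv w$ implies $v^{-1}\equiv w^{-1}$. Replacing a subword by an $\equiv$ one, or inserting or cancelling $aa^{-1}$, preserves $\equiv$. If $v=_{T_0}w$ with $T_0\le T+15s$, then $v\equiv w$. All manipulations below involve only words with $\le500\lambda$ letters, so they are legitimate.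

Let $\|v\|$ be the least number of letters of a word $\equiv v$; so $\|v^{-1}\|=\|v\|$. Let $\beta(r)$ be the number of $\equiv$-classes of words with $\le r$ letters. By (E1), $\beta(r)\le V_r(T)$. We show
$$\beta(3\lambda)\ge\lambda^2/36.\tag{6}$$
This gives (5), as $V_s(T)\ge V_{3\lambda}(T)\ge\lambda^2/36\ge10^{-9}s^2$.

Order $\mathcal A$. In the shortlex order, shorter words come first and words of equal length are ordered lexicographically (for letters $a<b$: $\emptyset,a,b,aa,ab,ba,bb,\dots$). Call a word with $\le100\lambda$ letters *reduced* if it is shortlex-minimal in its $\equiv$-class. Subwords of reduced words are reduced, because replacing a subword by an equivalent shortlex-smaller one makes the whole word shortlex-smaller. Distinct reduced words are inequivalent. Put $g_m=\beta(m)-\beta(m-1)$ for $1\le m\le100\lambda$; this is the number of reduced words with exactly $m$ letters.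

Next we produce a long reduced word. Apply Lemma 8 at level $T+15s$ with $l=80\lambda$. This is allowed, since $T+15s+720\lambda+30\le T+16s+30\le0.588J+30\le J$. We get a $(T+15s)$-geodesic word with $80\lambda$ letters. By (E2) it is not $\equiv$ to a shorter word, so the reduced word $W$ in its class has exactly $80\lambda$ letters.

*Case 1: $g_m\ge m+1$ for all $1\le m\le\lambda$.* Then $\beta(3\lambda)\ge\beta(\lambda)\ge\lambda^2/2$, and (6) holds.

*Case 2: otherwise.* Let $\nu\le\lambda$ be the least $m\ge1$ with $g_m\le m$. Then $\beta(\nu)\ge1+\sum_{m<\nu}(m+1)\ge\nu^2/2$. The remaining steps treat this case.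

**Step 3 (periodicity).** This step finds a word $\mathsf u$ whose powers are as long as they look. Let $X=80\lambda-\nu+1\ge\nu+1$. For $1\le m\le\nu$ let $\hat p(m)$ be the number of distinct $m$-letter factors of $W$ starting at positions $\le X$. Each such $m$-factor with $m<\nu$ extends to an $(m+1)$-factor at the same position, so $\hat p(1)\le\dots\le\hat p(\nu)$. The $\nu$-factors are reduced words with $\nu$ letters, so $\hat p(\nu)\le g_\nu\le\nu$.

If $\hat p(1)=1$, $W$ is constant on positions $\le X$; put $t=1$. Otherwise $\hat p(1)\ge2$. A strictly increasing sequence would have $\hat p(\nu)\ge\nu+1$, so $\hat p(m)=\hat p(m+1)$ for some $m<\nu$. Then the $m$-factor at position $i\le X$ determines the $(m+1)$-factor at $i$, hence the $m$-factor at $i+1$. As $\hat p(m)\le\nu$, two of the positions $1,\dots,\nu+1$, say $i_0<i_0+t$, carry equal $m$-factors. By induction the $m$-factors at $i$ and $i+t$ agree for $i_0\le i$, $i+t\le X$. So $W$ has period $t\le\nu$ on the positions $i_0,\dots,X$, and $i_0\le\nu$.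

In all cases $W$ contains a factor of length $\ge80\lambda-2\nu\ge78\lambda$ with a period $t\le\nu$. Let $\mathsf u$ consist of the first $t$ letters of this factor. Then $\mathsf u^i$ is a subword of $W$, hence reduced, for $0\le it\le78\lambda$. Together with $\|v^{-1}\|=\|v\|$ this gives
$$\|\mathsf u^i\|=|i|t\quad\text{for }i\in\mathbb Z,\ |i|t\le77\lambda.\tag{7}$$

**Step 4 (conjugates of powers are long).** *If $|y|\le\lambda$ and $0<|i|t\le10\lambda$, then $\|y\mathsf u^iy^{-1}\|\ge|i|t/2$.* This will separate words that differ by powers of $\mathsf u$. Passing to inverses we may take $i>0$. Suppose $z\equiv y\mathsf u^iy^{-1}$ with $|z|<it/2$. Put $m=\lfloor40\lambda/(it)\rfloor$. By induction $z^j\equiv y\mathsf u^{ij}y^{-1}$ for $1\le j\le m$: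
$$z^{j+1}\equiv z\,y\mathsf u^{ij}y^{-1}\equiv y\mathsf u^iy^{-1}y\mathsf u^{ij}y^{-1}\equiv y\mathsf u^{i(j+1)}y^{-1},$$
where all words have $\le60\lambda$ letters. So $\mathsf u^{im}\equiv y^{-1}z^my$, and by (7) $imt\le2\lambda+imt/2$, i.e. $imt\le4\lambda$. But $imt>40\lambda-it\ge30\lambda$, a contradiction.

**Step 5 (many cosets).** *For every integer $0\le\rho\le\lambda$ there is a word $y_\rho$ with $\rho$ letters that is not $\equiv y\mathsf u^i$ for any $|y|<\rho$, $|i|t\le10\lambda$.* This says that there are points at every distance from $\langle\mathsf u\rangle$, and it is where simple connectedness excludes the $\mathbb Z$-like case. For $\rho=0$ the condition is vacuous ($y_0=\emptyset$). Suppose the claim fails for some $\rho\ge1$. Then every word $y$ with $\le\rho$ letters is $\equiv y'\mathsf u^i$ with $|y'|\le\rho-1$, $|i|t\le10\lambda$ (if $|y|\le\rho-1$ take $i=0$). Moreover, whenever $y\equiv y'\mathsf u^i$ with $|y|,|y'|\le\rho$ and $|i|t\le10\lambda$, then $\mathsf u^i\equiv y'^{-1}y$, so $|i|t=\|\mathsf u^i\|\le2\rho$ by (7).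

*Short loops act on cosets.* For words with $\le\rho-1$ letters put $y\approx y'$ iff $y\equiv y'\mathsf u^i$ for some $|i|t\le10\lambda$ (then $|i|t\le2\rho$). This is an equivalence relation: in transitivity the exponents combine to at most $4\rho/t\le10\lambda/t$. Let $Y$ be its finite set of classes. For a loop $e$ at $p$ of length $\le3$ let $\pi(e)[y]=[y']$, where $a(e)y\equiv y'\mathsf u^i$, $|y'|\le\rho-1$, $|i|t\le10\lambda$. This is well defined: if $y_1\equiv y_2\mathsf u^j$, $a(e)y_1\equiv y'_1\mathsf u^{i_1}$ and $a(e)y_2\equiv y_2'\mathsf u^{i_2}$, then $y_1'\equiv y_2'\mathsf u^{i_2+j-i_1}$ with $|i_2+j-i_1|t\le6\rho\le10\lambda$.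

*The action is multiplicative.* If $ee'e''\sim_{10}1$, then $a(e)a(e')a(e'')=_{10}1$ (replace the letters one at a time, contexts having length $\le6$). So $a(e)a(e')a(e'')y\equiv y$ by (E1). With $a(e'')y\equiv y_1\mathsf u^{i_1}$, $a(e')y_1\equiv y_2\mathsf u^{i_2}$, $a(e)y_2\equiv y_3\mathsf u^{i_3}$ we get $y\equiv y_3\mathsf u^{i_1+i_2+i_3}$, where $|i_1+i_2+i_3|t\le6\rho$. That is, $\pi(e)\pi(e')\pi(e'')=\mathrm{id}$. Also $\pi(1)=\mathrm{id}$, since $a(1)y\equiv y$. So $\pi(e)\pi(e^{-1})=\pi(e^{-1})\pi(e)=\mathrm{id}$ and each $\pi(e)$ is bijective. By Lemma 11 with $A=\mathrm{Sym}(Y)$, $\pi(e)=\mathrm{id}$ for all $e$.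

*All letters are powers of $\mathsf u$, and then trivial.* Apply this to the class $[\emptyset]$: $a(e)\equiv y'\mathsf u^i$ with $y'\approx\emptyset$. So every $a(e)\equiv\mathsf u^{i(e)}$ with $|i(e)|t\le4\rho$, and $i(e)$ is unique by (7). If $ee'e''\sim_{10}1$, then $\mathsf u^{i(e)+i(e')+i(e'')}\equiv a(e)a(e')a(e'')\equiv\emptyset$, with exponent at most $12\lambda/t$ in absolute value, so the sum vanishes by (7). Also $i(1)=0$. Lemma 11 with $A=\mathbb Z$ gives $i\equiv0$, so $a(e)\equiv\emptyset$ for all $e$. Each letter $a$ satisfies $a=_4a(a)$, so $a\equiv a(a)\equiv\emptyset$. Hence $\mathsf u\equiv\emptyset$, contradicting $\|\mathsf u\|=t\ge1$.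

**Step 6 (the count).** We multiply the three supplies of words. Put $i_0=\lceil5\nu/t\rceil$; as $t\le\nu$, $5\nu\le i_0t\le6\nu$. Consider the words
$$b\,y_{3\nu j}\,\mathsf u^{qi_0},\qquad b\text{ reduced},\ |b|\le\nu,\quad0\le j\le\lfloor\lambda/3\nu\rfloor,\quad0\le q\le\lfloor\lambda/6\nu\rfloor.$$
They have at most $\nu+\lambda+\lambda\le3\lambda$ letters. They are pairwise inequivalent. Suppose $by_{3\nu j}\mathsf u^{qi_0}\equiv b'y_{3\nu j'}\mathsf u^{q'i_0}$.

* If $j>j'$, then $y_{3\nu j}\equiv(b^{-1}b'y_{3\nu j'})\mathsf u^{(q'-q)i_0}$, with a bracket of $\le2\nu+3\nu j'<3\nu j$ letters and $|q'-q|i_0t\le\lambda$, contradicting Step 5. The case $j<j'$ is symmetric.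
* If $j=j'$ and $q\ne q'$, then $b'^{-1}b\equiv y_{3\nu j}\mathsf u^{(q'-q)i_0}y_{3\nu j}^{-1}$ has norm $\le2\nu$, but by Step 4 norm $\ge i_0t/2\ge5\nu/2$, a contradiction.
* If $j=j'$ and $q=q'$, then $b\equiv b'$, so $b=b'$, both being reduced.

There are $\beta(\nu)\ge\nu^2/2$ choices of $b$, at least $\frac\lambda{3\nu}$ of $j$ and at least $\frac\lambda{6\nu}$ of $q$. So
$$\beta(3\lambda)\ge\frac\lambda{3\nu}\cdot\frac\lambda{6\nu}\cdot\frac{\nu^2}2=\frac{\lambda^2}{36}.$$
The unknown $\nu$ has cancelled. With Case 1 this proves (6), hence (5) and Proposition 14. $\square$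

## 8. The balance with a quadratic count: proof of Theorem B

*The simply connected case, $d=1$.* Take $J=10^9\sqrt k$. If $(*)_J$ fails at $p$, Proposition 14 gives $\ge10^{-17}J^2=10k$ geodesics from $p$ to $q$ of length $\le J$. If it holds, Proposition 7 gives $k$ geodesics of length $\le8nkJ=8\cdot10^9nk^{3/2}$. In both cases there are at least $k$ geodesics of length $\le8\cdot10^9nk^{3/2}$.

*The general case.* Rescaling, $g(k)=8\cdot10^9nk^{3/2}$ satisfies the hypothesis of Proposition 1. Let $N=|\pi_1(M)|$. If $N>k$, the bound is $2kd$. If $N\le k$, then $\lceil k/N\rceil\le2k/N$ and the bound is at most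
$$2N\cdot8\cdot10^9\,n\Big(\frac{2k}N\Big)^{3/2}d\le5\cdot10^{10}\,n\,k^{3/2}d.$$
Both are $\le10^{11}nk^{3/2}d$. $\blacksquare$

In particular, for every $n>3$ (indeed every $n\ge2$) the function $f(n,k)=10^{11}nk^{3/2}=o(k^2)$ is admissible, so the conjectured assertion is false.
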